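
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{From the semicenter of a Borel subalgebra onto the invariants of a semisimple Lie algebra}


\begin{abstract}
Let $\mathfrak g$ be a complex semisimple Lie algebra with Borel subalgebra $\mathfrak b$ and opposite nilradical $\mathfrak n^-$. Multiplying a semi-invariant of $S(\mathfrak b)$ of weight $B$ by an invariant $a_B\in S(\mathfrak n^-)^{\mathfrak n^-}$ of weight $-B$ and projecting to $S(\mathfrak g)^{\mathfrak g}$ defines a linear map $\varphi$ from the semicenter of $S(\mathfrak b)$ to $S(\mathfrak g)^{\mathfrak g}$. We prove that $\varphi$ is surjective for every $\mathfrak g$ and every choice of nonzero $a_B$, as had been conjectured. The proof isolates the leading part of an invariant along the triangular decomposition and combines it with the positivity of a Hermitian form.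 It also gives an analogue for all parabolic subalgebras and an explicit complement to $\ker\varphi$.
\end{abstract}

\section{Introduction}

\subsection{The question}

Let $\mathfrak g$ be a finite dimensional complex semisimple Lie algebra with Cartan subalgebra $\mathfrak h$ and triangular decomposition $\mathfrak g=\mathfrak n^-\oplus\mathfrak h\oplus\mathfrak n$. Put $\mathfrak b=\mathfrak h\oplus\mathfrak n$ and $\mathfrak b^-=\mathfrak h\oplus\mathfrak n^-$. For a Lie algebra $\mathfrak a$, the adjoint action extends to an action, still written $\mathrm{ad}$, by derivations of the symmetric algebra $S(\mathfrak a)$. We write $Y(\mathfrak a)=S(\mathfrak a)^{\mathfrak a}$ for the algebra of invariants.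

For a Lie algebra that is not reductive, $Y(\mathfrak a)$ can be very small. If $\mathfrak b=\langle h,e\rangle\subset\mathfrak{sl}_2$, for example, then $Y(\mathfrak b)=\mathbb C$, although $S(\mathfrak b)$ contains the element $e$, which $\mathfrak b$ moves only by scalars. One therefore looks at semi-invariants. An element $s\in S(\mathfrak a)$ is \emph{semi-invariant} if for every $x\in\mathfrak a$ there is $\lambda(x)\in\mathbb C$ with $(\mathrm{ad}\,x)s=\lambda(x)s$. The \emph{semicenter} $\mathrm{Sy}(\mathfrak a)$ is the linear span of the semi-invariants. Let $\mathcal B$ be the set of $\mathfrak h$-weights of $\mathrm{Sy}(\mathfrak b)$, so that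
\[
\mathrm{Sy}(\mathfrak b)=\bigoplus_{B\in\mathcal B}\mathrm{Sy}(\mathfrak b)_B .
\]
The Lie algebra $\mathfrak n^-$ is nilpotent, so its semi-invariants are invariants, and $Y(\mathfrak n^-)$ is graded by $\mathfrak h$-weights as well.

A semi-invariant of weight $B$ can be completed to an element of weight $0$ by an invariant of $\mathfrak n^-$ of weight $-B$, and the result can be made $\mathfrak g$-invariant by projection. Since $\mathfrak g$ is semisimple, $S(\mathfrak g)$ is completely reducible under $\mathrm{ad}$, and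
\[
S(\mathfrak g)=Y(\mathfrak g)\oplus(\mathrm{ad}\,\mathbf U(\mathfrak g)_+)(S(\mathfrak g)),
\]
where $\mathbf U(\mathfrak g)_+$ is the augmentation ideal of the enveloping algebra. Let $q:S(\mathfrak g)\to Y(\mathfrak g)$ be the projection onto the first summand. For each $B\in\mathcal B$ choose a nonzero degree-homogeneous $a_B\in Y(\mathfrak n^-)_{-B}$ (such elements exist by Theorem~\ref{thm:main} below), and let
\[
\varphi:\mathrm{Sy}(\mathfrak b)\to Y(\mathfrak g),\qquad \varphi(b)=q(a_Bb)\quad\text{for } b\in\mathrm{Sy}(\mathfrak b)_B ,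
\]
extended linearly. How much of $Y(\mathfrak g)$ is obtained in this way from the Borel subalgebra?

We say that $\mathfrak g$ is of type AC if all its simple factors are of type $A$ or $C$. Joseph and Fauquant-Millet \cite{JFM} showed that $\varphi$ is injective if and only if $\mathfrak g$ is of type AC, and that in type AC it is also surjective. Outside type AC the map $\varphi$ thus has a nonzero kernel, and the question is whether it still covers $Y(\mathfrak g)$. The conjecture posed in \cite{Talk} is that $\varphi$ is always surjective.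

\subsection{Results}

\begin{theorem}\label{thm:main}
Let $\mathfrak g$ be a finite dimensional complex semisimple Lie algebra. For every $B\in\mathcal B$ one has $\dim Y(\mathfrak n^-)_{-B}=1$. For every choice of nonzero $a_B\in Y(\mathfrak n^-)_{-B}$, $B\in\mathcal B$, the map $\varphi:\mathrm{Sy}(\mathfrak b)\to Y(\mathfrak g)$ is surjective.
\end{theorem}

So the conjecture holds. Moreover, the family $(a_B)$ is unique up to nonzero scalars, and each $a_B$ is automatically homogeneous, because $Y(\mathfrak n^-)_{-B}$ is a graded line. Changing the $a_B$ only rescales $\varphi$ on each $\mathrm{Sy}(\mathfrak b)_B$. Hence neither its image nor its injectivity depends on the family.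

Most of the proof does not use that $\mathfrak b$ is a Borel subalgebra. Let $\mathfrak p=\mathfrak l\oplus\mathfrak u\supset\mathfrak b$ be a standard parabolic subalgebra with Levi factor $\mathfrak l\supset\mathfrak h$ and nilradical $\mathfrak u$, and let $\mathfrak p^-=\mathfrak l\oplus\mathfrak u^-$ be its opposite. For subspaces $V,W$ of $S(\mathfrak g)$ let $V\cdot W$ be the span of the products.

\begin{theorem}\label{thm:parabolic}
For every standard parabolic subalgebra $\mathfrak p=\mathfrak l\oplus\mathfrak u$ of $\mathfrak g$,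
\[
Y(\mathfrak g)=q\bigl(Y(\mathfrak u^-)\cdot S(\mathfrak p)^{\mathfrak u}\bigr).
\]
\end{theorem}

For $\mathfrak p=\mathfrak b$ we have $S(\mathfrak b)^{\mathfrak n}=\mathrm{Sy}(\mathfrak b)$ (Section~\ref{sec:semi}), and Theorem~\ref{thm:main} will follow from Theorem~\ref{thm:parabolic} and the multiplicity-one statement. Finally, Theorem~\ref{thm:section} gives an explicit subspace of $\mathrm{Sy}(\mathfrak b)$ that $\varphi$ maps isomorphically onto $Y(\mathfrak g)$, and with it a formula for the Hilbert series of $\ker\varphi$.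

\subsection{The idea}

It is hard to compute $q(a_Bb)$. It is easy to pair it with an invariant $F$: for the form on $S(\mathfrak g)$ induced by the Killing form, $\langle F,q(s)\rangle=\langle F,s\rangle$. So if $\varphi$ is not surjective, there is $F\neq0$ in $Y(\mathfrak g)$ orthogonal to all products $a_Bb$.

Order the weights by a generic linear functional, and consider the part of $F$ whose $S(\mathfrak n)$-factor has the largest weight $\mu$. Its $S(\mathfrak n^-)$-factor then has weight $-\mu$. Apply $e\in\mathfrak n$ to $F$. Whenever $e$ acts on an $S(\mathfrak n^-)$-factor of weight $-\nu$, that factor is replaced by factors of weights $-\nu'$ with $\nu'$ smaller than $\nu$. So the only contribution to $(\mathrm{ad}\,e)F=0$ with an $S(\mathfrak n^-)$-factor of weight $-\mu$ comes from $e$ acting on the $S(\mathfrak b)$-factor of the leading part, and it must vanish. Thus the leading part is assembled from semi-invariants of $\mathfrak b$ and, symmetrically, from semi-invariants of $\mathfrak b^-$. Contracting its $S(\mathfrak n)$-factor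 with $a_\mu$ yields a semi-invariant $P$ of $\mathfrak b^-$, which turns out to be nonzero. The conjugation $*$ attached to a compact real form turns $P$ into a semi-invariant $P^*$ of $\mathfrak b$ with $\langle F,a_\mu P^*\rangle=\langle P,P^*\rangle>0$. This is a contradiction.

\section{Pairing, contraction, positivity}\label{sec:tools}

\subsection{Notation}\label{sec:semi}

Let $\kappa$ be the Killing form, $\mathfrak h_{\mathbb R}$ the real span of the coroots, and $Q_+$ the monoid generated by the positive roots. Fix a standard parabolic $\mathfrak p=\mathfrak l\oplus\mathfrak u$. The reader may take $\mathfrak p=\mathfrak b$, $\mathfrak l=\mathfrak h$, $\mathfrak u=\mathfrak n$ throughout.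

A \emph{grading element} for $\mathfrak p$ is an $\eta\in\mathfrak h_{\mathbb R}$ that centralizes $\mathfrak l$ and satisfies $\alpha(\eta)>0$ for every root $\alpha$ of $\mathfrak u$. One exists: take the sum of the fundamental coweights attached to the simple roots that are not roots of $\mathfrak l$. For $\mathfrak p=\mathfrak b$ any $\eta\in\mathfrak h_{\mathbb R}$ on which all simple roots are positive will do. Fix a grading element $\eta$. For an $\mathrm{ad}\,\eta$-stable subspace $V\subset S(\mathfrak g)$ and $t\in\mathbb R$ we write $V_t$ for the $t$-eigenspace of $\mathrm{ad}\,\eta$ on $V$. A weight as a subscript of a subspace denotes an $\mathfrak h$-weight space. All eigenvalues on $\mathfrak u$ are positive, so $S(\mathfrak u)_t$ is finite dimensional, it is nonzero only for $t\ge0$, and $S(\mathfrak u)_0=\mathbb C$.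

We have
\begin{equation}\label{eq:semi}
\mathrm{Sy}(\mathfrak b)=S(\mathfrak b)^{\mathfrak n},\qquad \mathrm{Sy}(\mathfrak b^-)=S(\mathfrak b^-)^{\mathfrak n^-}.
\end{equation}
Indeed, let $s\neq0$ be semi-invariant and $x\in\mathfrak n$. Then $\mathrm{ad}\,x$ is nilpotent on $\mathfrak b$, hence locally nilpotent on $S(\mathfrak b)$, and its eigenvalue on $s$ is $0$. Conversely, $S(\mathfrak b)^{\mathfrak n}$ is stable under $\mathfrak h$, which normalizes $\mathfrak n$. So it is spanned by weight vectors, and these are semi-invariant. The second equality follows by exchanging $\mathfrak n$ and $\mathfrak n^-$.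

\subsection{The pairing}

Extend $\kappa$ to a symmetric bilinear form on $S(\mathfrak g)$ by
\[
\langle x_1\cdots x_k,\;y_1\cdots y_k\rangle=\sum_{\sigma}\prod_{i=1}^k\kappa(x_i,y_{\sigma(i)}),
\]
the sum being over the permutations $\sigma$ of $\{1,\dots,k\}$, and different degrees being orthogonal. Applying $\kappa([x,x_i],y_j)=-\kappa(x_i,[x,y_j])$ in each factor shows that
\[
\langle(\mathrm{ad}\,x)s,s'\rangle=-\langle s,(\mathrm{ad}\,x)s'\rangle .
\]
In particular, if $F\in Y(\mathfrak g)$ then $\langle F,(\mathrm{ad}\,x)s\rangle=0$ for all $x\in\mathfrak g$ and $s\in S(\mathfrak g)$. Since $\mathbf U(\mathfrak g)_+=\mathfrak g\,\mathbf U(\mathfrak g)$, the kernel of $q$ is spanned by such elements $(\mathrm{ad}\,x)s$. So $F$ is orthogonal to $\ker q$, that is,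
\begin{equation}\label{eq:q}
\langle F,q(s)\rangle=\langle F,s\rangle\qquad(F\in Y(\mathfrak g),\ s\in S(\mathfrak g)).
\end{equation}

Multiplication identifies $S(\mathfrak g)=S(\mathfrak u^-)\otimes S(\mathfrak l)\otimes S(\mathfrak u)$. By invariance under $\mathrm{ad}\,\eta$, the form $\kappa$ pairs the eigenvalue $t$ only with $-t$. Hence $\mathfrak l\perp\mathfrak u$, $\mathfrak l\perp\mathfrak u^-$, $\mathfrak u\perp\mathfrak u$ and $\mathfrak u^-\perp\mathfrak u^-$.

\begin{lemma}\label{lem:factor}
For $r,r'\in S(\mathfrak u^-)$, $m,m'\in S(\mathfrak l)$, $v,v'\in S(\mathfrak u)$,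
\begin{equation}\label{eq:factor}
\langle rmv,\;r'm'v'\rangle=\langle r,v'\rangle\,\langle m,m'\rangle\,\langle v,r'\rangle .
\end{equation}
Moreover $S(\mathfrak u)_t\perp S(\mathfrak u^-)_{-t'}$ if $t\neq t'$.
\end{lemma}

\begin{proof}
Let all six elements be monomials. A permutation contributes to the left side only if it matches the factors of $r$ with those of $v'$, the factors of $m$ with those of $m'$, and the factors of $v$ with those of $r'$. If the numbers of factors agree, the sum over such permutations is the product on the right. Otherwise both sides vanish. The last statement is again invariance under $\mathrm{ad}\,\eta$.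
\end{proof}

For $a\in S(\mathfrak u^-)_{-t}$ define the \emph{contraction}
\[
\iota_a:S(\mathfrak p^-)\otimes S(\mathfrak u)_t\to S(\mathfrak p^-),\qquad \iota_a(s\otimes v)=\langle v,a\rangle\,s .
\]

\begin{lemma}\label{lem:contract}
Let $w\in S(\mathfrak u^-)_{-t}\otimes S(\mathfrak l)\otimes S(\mathfrak u)_t$, $a\in S(\mathfrak u^-)_{-t}$ and $b\in S(\mathfrak p)_t$. Then $\langle w,ab\rangle=\langle\iota_a(w),b\rangle$.
\end{lemma}

\begin{proof}
Since $S(\mathfrak p)_t=S(\mathfrak l)\otimes S(\mathfrak u)_t$, we may take $w=rmv$ and $b=m'v'$. By \eqref{eq:factor}, $\langle rmv,am'v'\rangle=\langle v,a\rangle\langle r,v'\rangle\langle m,m'\rangle=\langle v,a\rangle\langle rm,m'v'\rangle$.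
\end{proof}

\subsection{Positivity}

Contraction will produce a nonzero $P\in S(\mathfrak p^-)^{\mathfrak u^-}$, and we shall need an element of $S(\mathfrak p)^{\mathfrak u}$ that pairs nontrivially with it. A compact real form provides one. Let $\omega$ be the conjugation of $\mathfrak g$ with respect to a compact real form adapted to $\mathfrak h$. We recall that $\omega$ is an antilinear involutive automorphism of $\mathfrak g$ with $\omega=-1$ on $\mathfrak h_{\mathbb R}$, $\omega(\mathfrak g_\alpha)=\mathfrak g_{-\alpha}$, $\kappa(\omega x,\omega y)=\overline{\kappa(x,y)}$, and $-\kappa(x,\omega(x))>0$ for $x\neq0$. Put $x^*=-\omega(x)$, and extend $*$ to an antilinear algebra automorphism of $S(\mathfrak g)$.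

\begin{lemma}\label{lem:star}
\begin{enumerate}
\item[(i)] The map $*$ is an involution, and $((\mathrm{ad}\,x)s)^*=-(\mathrm{ad}\,x^*)(s^*)$. It preserves degree, maps vectors of weight $\nu$ to vectors of weight $-\nu$ for every weight $\nu$ of $S(\mathfrak g)$, preserves $\mathfrak l$, and exchanges $\mathfrak u$ with $\mathfrak u^-$ and $\mathfrak p$ with $\mathfrak p^-$. Hence it exchanges
\[
S(\mathfrak p)^{\mathfrak u}_t\leftrightarrow S(\mathfrak p^-)^{\mathfrak u^-}_{-t},\qquad Y(\mathfrak u)_t\leftrightarrow Y(\mathfrak u^-)_{-t},\qquad Y(\mathfrak n)_\mu\leftrightarrow Y(\mathfrak n^-)_{-\mu},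
\]
and it preserves $Y(\mathfrak g)$.
\item[(ii)] $\langle s,s^*\rangle>0$ for every nonzero $s\in S(\mathfrak g)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) From $[x,y]^*=-[\omega x,\omega y]=-[x^*,y^*]$ we get the displayed identity on $\mathfrak g$, and then on $S(\mathfrak g)$ because both sides obey the same Leibniz rule. For $h\in\mathfrak h_{\mathbb R}$ we have $h^*=h$. If $(\mathrm{ad}\,h)s=cs$ with $c$ real, then $(\mathrm{ad}\,h)s^*=-cs^*$. Since the weights of $S(\mathfrak g)$ lie in the root lattice, they are real on $\mathfrak h_{\mathbb R}$. This gives the statements on weights and on eigenvalues of $\mathrm{ad}\,\eta$, and the rest follows.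

(ii) The form $(x,y)\mapsto\kappa(x,y^*)$ on $\mathfrak g$ is Hermitian and positive definite. Let $(z_i)$ be an orthonormal basis for it. For multi-indices $m,m'$ we get $\langle z^m,(z^{m'})^*\rangle=\delta_{m,m'}\prod_i m_i!$. So for $s=\sum c_mz^m$ we have $\langle s,s^*\rangle=\sum|c_m|^2\prod_i m_i!$.
\end{proof}

By (ii), the form $\langle\,,\,\rangle$ is nondegenerate on every $*$-stable subspace, for instance on each $Y(\mathfrak g)_{(k)}=Y(\mathfrak g)\cap S^k(\mathfrak g)$.

\section{Two cases by hand}\label{sec:examples}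

\subsection{$\mathfrak{sl}_2$: leading term and positivity}

Let $e,h,f$ be the standard basis, so that $\kappa(e,f)=4$, and let $\alpha$ be the positive root. A weight vector of $S(\mathfrak b)$ is $g(h)e^n$ with $g$ a polynomial. Since $(\mathrm{ad}\,e)h=-2e$, we have $(\mathrm{ad}\,e)(g(h)e^n)=-2g'(h)e^{n+1}$. So $\mathrm{Sy}(\mathfrak b)_{n\alpha}=\mathbb Ce^n$. Also $Y(\mathfrak n^-)_{-n\alpha}=\mathbb Cf^n$, and with $a_{n\alpha}=f^n$ we have $\varphi(e^n)=q(f^ne^n)$. The algebra $Y(\mathfrak g)$ is $\mathbb C[\Omega]$ with $\Omega=h^2+4ef$. To see that $\varphi(e^n)$ is a nonzero multiple of $\Omega^n$, there is no need to compute $q$. Among the terms of $\Omega^n$ only $4^nf^ne^n$ pairs nontrivially with $f^ne^n$, so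
\[
\langle\Omega^n,\varphi(e^n)\rangle=\langle\Omega^n,f^ne^n\rangle=4^n\langle f^n,e^n\rangle^2=4^n\,(n!\,4^n)^2>0 .
\]
The leading term $4^nf^ne^n$ of the invariant detects the image.

\subsection{$\mathfrak{sl}_3$: why one contracts}

In $\mathfrak{sl}_3$ let $e_{ij}$ ($i\ne j$) be the matrix units, $x_i=E_{ii}-\frac13I$, and $\theta=\alpha_1+\alpha_2$ the highest root. Here $\kappa(x,y)=6\operatorname{tr}(xy)$, and $x^*$ is the conjugate transpose of $x$. The algebra $Y(\mathfrak g)$ is generated by invariants of degrees $2$ and $3$, the cubic one being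
\[
D=\det\begin{pmatrix}x_1&e_{12}&e_{13}\\ e_{21}&x_2&e_{23}\\ e_{31}&e_{32}&x_3\end{pmatrix}.
\]
(Under the trace form $e_{ij}$ becomes the coordinate function $x\mapsto x_{ji}$ and $x_i$ becomes $x\mapsto x_{ii}$, so $D$ becomes $x\mapsto\det x$.) Expanding,
\[
D=x_1x_2x_3+e_{12}e_{23}e_{31}+e_{13}e_{21}e_{32}-x_1e_{23}e_{32}-x_2e_{13}e_{31}-x_3e_{12}e_{21}.
\]
The $S(\mathfrak n)$-factors have weights $0,\theta,\theta,\alpha_2,\theta,\alpha_1$. The part $D_\theta$ of largest weight is
\[
D_\theta=e_{31}\,c+e_{21}e_{32}\,e_{13}=c^*\,e_{13}+e_{31}\,e_{12}e_{23},\qquad c=e_{12}e_{23}-x_2e_{13}.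
\]
The element $c$ is $\mathfrak n$-invariant, for $(\mathrm{ad}\,e_{12})c=e_{12}e_{13}-e_{12}e_{13}=0$, $(\mathrm{ad}\,e_{23})c=-e_{13}e_{23}+e_{23}e_{13}=0$ and $(\mathrm{ad}\,e_{13})c=0$. So the first expression shows $D_\theta$ as a combination of the semi-invariants $c,e_{13}$ of $\mathfrak b$ with coefficients in $S(\mathfrak n^-)$, and the second as a combination of the semi-invariants $c^*,e_{31}$ of $\mathfrak b^-$ with coefficients in $S(\mathfrak n)$. But $D_\theta$ has rank two as a tensor in $S(\mathfrak n^-)\otimes S(\mathfrak b)$, so it is not a single product of an element of $Y(\mathfrak n^-)$ and one of $\mathrm{Sy}(\mathfrak b)$.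

Take $a_\theta=e_{31}\in Y(\mathfrak n^-)_{-\theta}$. Contracting the $S(\mathfrak n)$-factor in the second expression with $e_{31}$ kills $e_{12}e_{23}$, which has the wrong degree, and leaves $P=\kappa(e_{13},e_{31})\,c^*=6c^*$. Hence by \eqref{eq:q}, Lemma~\ref{lem:factor} and Lemma~\ref{lem:contract},
\[
\langle D,q(e_{31}c)\rangle=\langle D_\theta,e_{31}c\rangle=\langle P,c\rangle=6\langle c^*,c\rangle>0 .
\]
(Explicitly, $\langle c^*,c\rangle=36+6\,\kappa(x_2,x_2)=36+24=60$.) As $Y(\mathfrak g)_{(3)}=\mathbb CD$, the element $\varphi(c)=q(e_{31}c)$ is a nonzero multiple of $D$.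

In general three things need proof: the leading part always lies in $S(\mathfrak n^-)\otimes\mathrm{Sy}(\mathfrak b)$ and in $\mathrm{Sy}(\mathfrak b^-)\otimes S(\mathfrak n)$; its contraction with a suitable invariant of $\mathfrak n^-$ is nonzero (in the example the term $c^*e_{13}$ had to be present); and in the Borel case a single $a_B$ for each weight suffices.

\section{The leading part of an invariant}\label{sec:leading}

Let $\eta$ be the chosen grading element for $\mathfrak p$, and let $0\neq F\in Y(\mathfrak g)$. Since $\eta$ kills $F$ and acts by $0$ on $S(\mathfrak l)$,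
\[
F=\sum_{t\ge0}F_t,\qquad F_t\in S(\mathfrak u^-)_{-t}\otimes S(\mathfrak l)\otimes S(\mathfrak u)_t .
\]
(For an element $F$ of $Y(\mathfrak g)$, as opposed to a subspace, a subscript thus records the eigenvalue of the $S(\mathfrak u)$-factor.) Let $\tau=\tau(F)$ be the largest $t$ with $F_t\neq0$. We call $F_\tau$ the \emph{leading part} of $F$.

\begin{lemma}\label{lem:leading}
$F_\tau\in S(\mathfrak u^-)_{-\tau}\otimes S(\mathfrak p)^{\mathfrak u}_\tau$ and $F_\tau\in S(\mathfrak p^-)^{\mathfrak u^-}_{-\tau}\otimes S(\mathfrak u)_\tau$.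
\end{lemma}

\begin{proof}
Write $S(\mathfrak g)=S(\mathfrak u^-)\otimes S(\mathfrak p)$. Let $e\in\mathfrak u$ be an eigenvector of $\mathrm{ad}\,\eta$ with eigenvalue $j>0$, and let $r\in S(\mathfrak u^-)_{-t}$ be a monomial in eigenvectors and $s\in S(\mathfrak p)$. Then
\[
(\mathrm{ad}\,e)(rs)=((\mathrm{ad}\,e)r)\,s+r\,(\mathrm{ad}\,e)s .
\]
The second term lies in $S(\mathfrak u^-)_{-t}\otimes S(\mathfrak p)$. The first is a sum of terms in which one factor $f\in(\mathfrak u^-)_{-i}$ of $r$ is replaced by $[e,f]$, which has eigenvalue $j-i$. If $j<i$, then $[e,f]\in\mathfrak u^-$, and the $S(\mathfrak u^-)$-factor now has eigenvalue $-(t-j)$. If $j\ge i$, then $[e,f]\in\mathfrak p$, and the remaining $S(\mathfrak u^-)$-factor has eigenvalue $-(t-i)$. Thus the first term lies in $\sum_{t'<t}S(\mathfrak u^-)_{-t'}\otimes S(\mathfrak p)$.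

Since $\tau$ is maximal, the component of $(\mathrm{ad}\,e)F$ in $S(\mathfrak u^-)_{-\tau}\otimes S(\mathfrak p)$ is therefore $(1\otimes\mathrm{ad}\,e)F_\tau$. It vanishes because $F$ is invariant. Such $e$ span $\mathfrak u$, which gives the first inclusion.

For the second, write $S(\mathfrak g)=S(\mathfrak p^-)\otimes S(\mathfrak u)$ and apply an eigenvector $f\in\mathfrak u^-$ with eigenvalue $-i$. Replacing a factor $e\in\mathfrak u_j$ of a monomial in $S(\mathfrak u)_t$ by $[f,e]$ lowers the eigenvalue of the $S(\mathfrak u)$-factor to $t-i$ (if $i<j$) or to $t-j$ (if $i\ge j$, when $[f,e]\in\mathfrak p^-$). So the component of $0=(\mathrm{ad}\,f)F$ in $S(\mathfrak p^-)\otimes S(\mathfrak u)_\tau$ is $(\mathrm{ad}\,f\otimes1)F_\tau$.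
\end{proof}

We want to contract $F_\tau$ with an element of $Y(\mathfrak u^-)$. A priori the $S(\mathfrak u)$-factors of $F_\tau$ might all be orthogonal to $Y(\mathfrak u^-)$, as $e_{12}e_{23}$ is orthogonal to $e_{31}$ in Section~\ref{sec:examples}. To exclude this we look at the part with the most factors from $\mathfrak l$. If $\mathfrak u$ acts on a factor from $\mathfrak l$, the number of such factors drops, so in this part only the action on the $S(\mathfrak u)$-factor matters.

\begin{lemma}\label{lem:top}
Let $V$ be a vector space, let $0\neq w\in V\otimes S(\mathfrak p)^{\mathfrak u}\subset V\otimes S(\mathfrak l)\otimes S(\mathfrak u)$, and let $w^{(J)}$ be its part of highest $\mathfrak l$-degree $J$. Then $w^{(J)}\in V\otimes S^J(\mathfrak l)\otimes Y(\mathfrak u)$. The same holds with $\mathfrak u^-$, $\mathfrak p^-$ in place of $\mathfrak u$, $\mathfrak p$.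
\end{lemma}

\begin{proof}
Let $e\in\mathfrak u$, $m\in S^j(\mathfrak l)$ and $v\in S(\mathfrak u)$. Then $(\mathrm{ad}\,e)(mv)=m\,(\mathrm{ad}\,e)v+((\mathrm{ad}\,e)m)v$, where $(\mathrm{ad}\,e)v\in S(\mathfrak u)$, and $(\mathrm{ad}\,e)m\in S^{j-1}(\mathfrak l)\,\mathfrak u$ because $[\mathfrak u,\mathfrak l]\subset\mathfrak u$. So the part of $\mathfrak l$-degree $J$ of $0=(1\otimes\mathrm{ad}\,e)w$ is $(1\otimes1\otimes\mathrm{ad}\,e)w^{(J)}$. The second statement uses $[\mathfrak u^-,\mathfrak l]\subset\mathfrak u^-$ instead.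
\end{proof}

\begin{proposition}\label{prop:key}
Let $0\neq F\in Y(\mathfrak g)$ and $\tau=\tau(F)$. For $a\in Y(\mathfrak u^-)_{-\tau}$ put $P=\iota_a(F_\tau)$.
\begin{enumerate}
\item[(i)] For every $a\in Y(\mathfrak u^-)_{-\tau}$ one has $P\in S(\mathfrak p^-)^{\mathfrak u^-}_{-\tau}$, hence $P^*\in S(\mathfrak p)^{\mathfrak u}_\tau$, and
\begin{equation}\label{eq:FP}
\langle F,ab\rangle=\langle P,b\rangle\qquad\text{for all } b\in S(\mathfrak p)_\tau .
\end{equation}
In particular $\langle F,aP^*\rangle=\langle P,P^*\rangle$.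
\item[(ii)] There is $a\in Y(\mathfrak u^-)_{-\tau}$ with $P\neq0$. If $\dim Y(\mathfrak u^-)_{-\tau}=1$, then $P\neq0$ for every nonzero $a\in Y(\mathfrak u^-)_{-\tau}$.
\end{enumerate}
\end{proposition}

\begin{proof}
(i) That $P\in S(\mathfrak p^-)^{\mathfrak u^-}_{-\tau}$ follows from the second inclusion of Lemma~\ref{lem:leading}, and then $P^*\in S(\mathfrak p)^{\mathfrak u}_\tau$ by Lemma~\ref{lem:star}(i). Since $ab\in S(\mathfrak u^-)_{-\tau}\otimes S(\mathfrak l)\otimes S(\mathfrak u)_\tau$, Lemma~\ref{lem:factor} gives $\langle F_t,ab\rangle=0$ for $t\neq\tau$. So $\langle F,ab\rangle=\langle F_\tau,ab\rangle=\langle P,b\rangle$ by Lemma~\ref{lem:contract}.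

(ii) Let $F_\tau^{(J)}$ be the part of $F_\tau$ of highest $\mathfrak l$-degree. By the two inclusions of Lemma~\ref{lem:leading} and the two versions of Lemma~\ref{lem:top}, it lies both in $S(\mathfrak u^-)_{-\tau}\otimes S^J(\mathfrak l)\otimes Y(\mathfrak u)_\tau$ and in $Y(\mathfrak u^-)_{-\tau}\otimes S^J(\mathfrak l)\otimes S(\mathfrak u)_\tau$, hence in
\[
Y(\mathfrak u^-)_{-\tau}\otimes S^J(\mathfrak l)\otimes Y(\mathfrak u)_\tau .
\]
Write $F_\tau^{(J)}=\sum_iw_i\otimes v_i$ with linearly independent $w_i\in Y(\mathfrak u^-)_{-\tau}\otimes S^J(\mathfrak l)$, with $v_i\in Y(\mathfrak u)_\tau$, and with $v_1\neq0$. Put $a=v_1^*$, which lies in $Y(\mathfrak u^-)_{-\tau}$ by Lemma~\ref{lem:star}(i). Contraction only affects the $S(\mathfrak u)$-factor, so the part of $\iota_a(F_\tau)$ of $\mathfrak l$-degree $J$ is $\sum_i\langle v_i,a\rangle w_i$. It is nonzero, as $\langle v_1,v_1^*\rangle>0$. The last statement is immediate, since $\iota_a$ is linear in $a$.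
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:parabolic}]
The space $I=q(Y(\mathfrak u^-)\cdot S(\mathfrak p)^{\mathfrak u})$ is graded by degree, since $q$ preserves degree and both factors are graded. If $I\neq Y(\mathfrak g)$, then $I\cap Y(\mathfrak g)_{(k)}\neq Y(\mathfrak g)_{(k)}$ for some $k$. The form is nondegenerate on the finite dimensional space $Y(\mathfrak g)_{(k)}$, so there is $0\neq F\in Y(\mathfrak g)_{(k)}$ orthogonal to $I\cap Y(\mathfrak g)_{(k)}$, hence to all of $I$. Choose $a$ with $P\neq0$ as in Proposition~\ref{prop:key}(ii). Then \eqref{eq:q} and Proposition~\ref{prop:key}(i) give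
\[
0=\langle F,q(aP^*)\rangle=\langle F,aP^*\rangle=\langle P,P^*\rangle>0,
\]
a contradiction.
\end{proof}

\section{Multiplicity one and the Borel case}\label{sec:mult}

To pass from Theorem~\ref{thm:parabolic} for $\mathfrak p=\mathfrak b$ to the map $\varphi$, which allows only one element $a_B$ for each weight, we show that the $\mathfrak h$-weight spaces of $Y(\mathfrak n^-)$ are at most one dimensional. The corresponding statement fails for general $\mathfrak u$: for $\mathfrak{sl}_4$ and $\mathfrak u=\langle e_{13},e_{14},e_{23},e_{24}\rangle$, which is abelian, $Y(\mathfrak u)=S(\mathfrak u)$, and $e_{13}e_{24}$ and $e_{14}e_{23}$ have the same weight.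

View $S(\mathfrak n)$ as the algebra of polynomial functions on $\mathfrak n^*\cong\mathfrak n^-$, where $z\in\mathfrak n$ is the function $y\mapsto\kappa(z,y)$. A function that is semi-invariant under $\mathfrak b$ of a given weight is determined up to a scalar on an open $\mathfrak b$-orbit, so it suffices to find $y\in\mathfrak n^-$ whose coadjoint orbit is open. In terms of annihilators this is the following statement.

\begin{lemma}\label{lem:y}
There is $y\in\mathfrak n^-$ such that $\{z\in\mathfrak n:[y,z]\in\mathfrak n\}=0$.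
\end{lemma}

\begin{proof}
We use induction on $\dim\mathfrak g$, the case $\mathfrak g=0$ being trivial. If $\mathfrak g$ is a sum of several simple ideals, take the sum of elements that work for the ideals. So let $\mathfrak g$ be simple, with highest root $\theta$. Let $\mathfrak g_{[i]}$ be the $i$-eigenspace of $\mathrm{ad}\,\theta^\vee$.

Let $\alpha\neq\theta$ be a positive root. Since $\theta$ is dominant, $\langle\alpha,\theta^\vee\rangle\ge0$. Suppose that $\langle\alpha,\theta^\vee\rangle\ge2$. Then $\alpha-2\theta$ lies on the $\theta$-string between $\alpha$ and its reflection $\alpha-\langle\alpha,\theta^\vee\rangle\theta$, so $2\theta-\alpha=\theta+(\theta-\alpha)$ is a root. As $0\neq\theta-\alpha\in Q_+$, this contradicts that $\theta$ is the highest root. So $\langle\alpha,\theta^\vee\rangle\in\{0,1\}$, while $\langle\theta,\theta^\vee\rangle=2$. Hence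
\[
\mathfrak g=\bigoplus_{i=-2}^2\mathfrak g_{[i]},\qquad \mathfrak g_{[\pm2]}=\mathfrak g_{\pm\theta},\qquad \mathfrak n=\mathfrak n'\oplus\mathfrak g_{[1]}\oplus\mathfrak g_{[2]},\quad \mathfrak n'=\mathfrak n\cap\mathfrak g_{[0]}.
\]
The algebra $\mathfrak g_{[0]}$ is the centralizer of $\theta^\vee$, hence reductive with roots the $\gamma\perp\theta$. So $\mathfrak g'=[\mathfrak g_{[0]},\mathfrak g_{[0]}]$ is semisimple or $0$, with Cartan subalgebra $\mathfrak h'$ spanned by the $\gamma^\vee$ with $\gamma\perp\theta$. Thus $\mathfrak h'\perp\theta^\vee$. The sum of its positive root spaces is $\mathfrak n'$. Since $\dim\mathfrak g'<\dim\mathfrak g$, there is $y'\in\mathfrak n^-\cap\mathfrak g_{[0]}$ with the required property for $\mathfrak g'$. Put $y=f_\theta+y'$ with $0\neq f_\theta\in\mathfrak g_{-\theta}$.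

Let $z=z_0+z_1+z_2\in\mathfrak n$ with $z_0\in\mathfrak n'$, $z_1\in\mathfrak g_{[1]}$, $z_2\in\mathfrak g_{[2]}$, and suppose that $[y,z]\in\mathfrak n$. Since $\mathfrak n$ is graded, each graded component of $[y,z]$ lies in $\mathfrak n$.

\emph{Grade $-1$.} The component is $[f_\theta,z_1]\in\mathfrak n\cap\mathfrak g_{[-1]}=0$. By $\mathfrak{sl}_2$-theory $\mathrm{ad}\,f_\theta$ is injective on the eigenspace $\mathfrak g_{[1]}$ of $\theta^\vee$. So $z_1=0$.

\emph{Grade $0$.} The component is $[f_\theta,z_2]+[y',z_0]\in\mathfrak n'$, and $[f_\theta,z_2]=c\,\theta^\vee$ with $c\neq0$ unless $z_2=0$. The $\mathfrak h$-component of $[y',z_0]\in\mathfrak g'$ lies in $\mathfrak h'$, which is orthogonal to $\theta^\vee$, while $\kappa(\theta^\vee,\theta^\vee)>0$. Since the total $\mathfrak h$-component vanishes, $c=0$ and $z_2=0$. Now $[y',z_0]\in\mathfrak n'$, and $z_0=0$ by the choice of $y'$.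
\end{proof}

\begin{lemma}\label{lem:mult}
$\dim Y(\mathfrak n)_\mu\le1$ and $\dim Y(\mathfrak n^-)_{-\mu}\le1$ for all weights $\mu$.
\end{lemma}

\begin{proof}
For $x\in\mathfrak b$ and $y\in\mathfrak n^-$ let $x\cdot y$ be the $\mathfrak n^-$-component of $[x,y]$. For $z\in\mathfrak n$, which is orthogonal to $\mathfrak b$, we have $\kappa([x,z],y)=-\kappa(z,[x,y])=-\kappa(z,x\cdot y)$. So the function $(\mathrm{ad}\,x)s$ is $y\mapsto-ds_y(x\cdot y)$, for $s=z$ and hence, by the Leibniz rule, for all $s\in S(\mathfrak n)$. If $s\in Y(\mathfrak n)_\mu$, then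
\begin{equation}\label{eq:ds}
ds_y(x\cdot y)=-\mu(x)\,s(y)\qquad(x\in\mathfrak b,\ y\in\mathfrak n^-),
\end{equation}
where $\mu$ is extended to $\mathfrak b$ by $0$ on $\mathfrak n$.

The annihilator of $\mathfrak b\cdot y$ in $\mathfrak n$ consists of the $z$ with $0=\kappa(z,[x,y])=\kappa([y,z],x)$ for all $x\in\mathfrak b$, that is, with $[y,z]\in\mathfrak b^\perp=\mathfrak n$. By Lemma~\ref{lem:y} it is $0$ for some $y$. So $\mathfrak b\cdot y=\mathfrak n^-$ for that $y$, and hence for all $y$ in a nonempty Zariski open set, since this is a condition on the rank of $x\mapsto x\cdot y$.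

Now let $s,s'\in Y(\mathfrak n)_\mu$ with $s'\neq0$. By \eqref{eq:ds}, where $s'(y)\ne0$ the differential of $s/s'$ at $y$ in direction $x\cdot y$ is $(-\mu(x)ss'+\mu(x)ss')/s'^2=0$. So $d(s/s')=0$ on a nonempty Zariski open set, and $s/s'$ is constant. The statement for $\mathfrak n^-$ follows by applying $*$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $B\in\mathcal B$ and $0\neq b\in\mathrm{Sy}(\mathfrak b)_B\subset S(\mathfrak h)\otimes S(\mathfrak n)_B$. By \eqref{eq:semi} and Lemma~\ref{lem:top} with $V=\mathbb C$, the part of $b$ of highest $\mathfrak h$-degree $J$ is a nonzero element of $S^J(\mathfrak h)\otimes Y(\mathfrak n)_B$. Hence $Y(\mathfrak n)_B\neq0$, and $Y(\mathfrak n^-)_{-B}\ne0$ by applying $*$. With Lemma~\ref{lem:mult}, $\dim Y(\mathfrak n^-)_{-B}=1$.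

By Theorem~\ref{thm:parabolic} with $\mathfrak p=\mathfrak b$, the space $Y(\mathfrak g)$ is spanned by the elements $q(ab)$ with $a\in Y(\mathfrak n^-)_{-\nu}$ and $b\in\mathrm{Sy}(\mathfrak b)_B$, for weights $\nu$ and $B\in\mathcal B$. If $\nu\neq B$, choose $h\in\mathfrak h$ with $(B-\nu)(h)=1$. Then $ab=(\mathrm{ad}\,h)(ab)$, and $q(ab)=0$. If $\nu=B$, then $a\in\mathbb Ca_B$, and $q(ab)$ is a multiple of $q(a_Bb)=\varphi(b)$. So $\varphi$ is surjective.
\end{proof}

\begin{remark}
Since $Y(\mathfrak n)\subset S(\mathfrak b)^{\mathfrak n}=\mathrm{Sy}(\mathfrak b)$, the first part of the proof shows that $\mathcal B$ is exactly the set of weights of $Y(\mathfrak n)$.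
\end{remark}

\section{An explicit complement to the kernel}\label{sec:section}

Outside type AC the map $\varphi$ is not injective. The leading parts single out a subspace of $\mathrm{Sy}(\mathfrak b)$ on which it becomes an isomorphism. Let $\mathfrak p=\mathfrak b$ and fix a grading element $\eta$ such that the numbers $\alpha(\eta)$, $\alpha$ simple, are positive and linearly independent over $\mathbb Q$. Write $|\nu|=\nu(\eta)$. This is injective on $Q_+$, so the eigenspaces of $\mathrm{ad}\,\eta$ on $S(\mathfrak n)$ and $S(\mathfrak n^-)$ are weight spaces, and we may index the components of Section~\ref{sec:leading} by weights: for $F\in Y(\mathfrak g)$ we write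
\[
F=\sum_{\nu\in Q_+}F_\nu,\qquad F_\nu\in S(\mathfrak n^-)_{-\nu}\otimes S(\mathfrak h)\otimes S(\mathfrak n)_\nu,
\]
and if $F\neq0$, we let $\mu(F)$ be the $\nu$ with $F_\nu\neq0$ and $|\nu|$ maximal. Thus $\tau(F)=|\mu(F)|$, and $F_{\mu(F)}$ is the leading part of $F$. By Lemma~\ref{lem:leading}, $\mathrm{Sy}(\mathfrak b)_{\mu(F)}\neq0$, that is, $\mu(F)\in\mathcal B$.

For $\mu\in Q_+$ let $Y_{\le\mu}$ be the space of $F\in Y(\mathfrak g)$ with $F_\nu=0$ whenever $|\nu|>|\mu|$, and let $Y_{<\mu}$ be the space of those with $F_\nu=0$ whenever $|\nu|\ge|\mu|$. Both are graded by degree. Put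
\[
\mathcal M=\{\mu(F):0\neq F\in Y(\mathfrak g)\}=\{\mu:Y_{\le\mu}\neq Y_{<\mu}\}\subset\mathcal B .
\]
This is a submonoid of $Q_+$. It contains $0=\mu(1)$. For $F,G\neq0$ the largest component of $FG$ is the product $F_{\mu(F)}G_{\mu(G)}$ in $S(\mathfrak g)$, which is nonzero since $S(\mathfrak g)$ is a domain, and so $\mu(FG)=\mu(F)+\mu(G)$.

For $\mu\in\mathcal M$ and $F\in Y_{\le\mu}$ put $P_F=\iota_{a_\mu}(F_\mu)$. If $F_\mu\neq0$, then $\mu=\mu(F)$, and since $\dim Y(\mathfrak n^-)_{-\mu}=1$, Proposition~\ref{prop:key} gives $0\neq P_F\in\mathrm{Sy}(\mathfrak b^-)_{-\mu}$. So the linear map $F\mapsto P_F$ on $Y_{\le\mu}$ has kernel $Y_{<\mu}$. Define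
\[
E_\mu=\{P_F^*:F\in Y_{\le\mu}\}\subset\mathrm{Sy}(\mathfrak b)_\mu,\qquad E=\bigoplus_{\mu\in\mathcal M}E_\mu .
\]
Both are complex subspaces, which may depend on $\eta$.

\begin{theorem}\label{thm:section}
The restriction $\varphi|_E:E\to Y(\mathfrak g)$ is a linear isomorphism. Hence $\mathrm{Sy}(\mathfrak b)=E\oplus\ker\varphi$.
\end{theorem}

\begin{proof}
Give an element $b\in\mathrm{Sy}(\mathfrak b)_B$ of degree $d$ the new degree $d+\deg a_B$. The components for this grading are finite dimensional, and $\varphi$ preserves degrees. If $F\in Y_{\le\mu}$ has degree $k$, then $P_F$ has degree $k-\deg a_\mu$, so $P_F^*$ has new degree $k$. Thus $F\mapsto P_F^*$ induces a degree-preserving antilinear bijection $Y_{\le\mu}/Y_{<\mu}\to E_\mu$, and $E$ is a graded subspace. In degree $k$ only finitely many weights $\nu$ occur, and the spaces $Y_{\le\mu}$ form a filtration totally ordered by $|\mu|$. So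
\[
\dim E_{(k)}=\sum_{\mu\in\mathcal M}\dim(Y_{\le\mu}/Y_{<\mu})_{(k)}=\dim Y(\mathfrak g)_{(k)}<\infty .
\]
Therefore it remains to prove that $\varphi|_E$ is injective. Let $0\neq b=\sum_\nu b_\nu\in E$ with $b_\nu\in E_\nu$, and suppose that $\varphi(b)=0$. Choose $\mu$ with $|\mu|$ minimal such that $b_\mu\neq0$, and write $b_\mu=P_F^*$ with $F\in Y_{\le\mu}$. Here $F_\mu\neq0$, so $\mu(F)=\mu$. If $|\nu|>|\mu|$, then $F_\nu=0$, and Lemma~\ref{lem:factor} gives $\langle F,a_\nu b_\nu\rangle=\langle F_\nu,a_\nu b_\nu\rangle=0$. By \eqref{eq:q} and \eqref{eq:FP},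
\[
0=\langle F,\varphi(b)\rangle=\sum_\nu\langle F,a_\nu b_\nu\rangle=\langle F,a_\mu P_F^*\rangle=\langle P_F,P_F^*\rangle>0,
\]
a contradiction.
\end{proof}

Let $d_1,\dots,d_r$ be the degrees of the basic invariants of $\mathfrak g$, that is, of homogeneous generators of the polynomial algebra $Y(\mathfrak g)$.

\begin{corollary}
Grade $\mathrm{Sy}(\mathfrak b)$ by $\deg b+\deg a_B$ for $b\in\mathrm{Sy}(\mathfrak b)_B$. Then
\[
\mathrm{Hilb}(\ker\varphi;t)=\sum_{B\in\mathcal B}t^{\deg a_B}\,\mathrm{Hilb}(\mathrm{Sy}(\mathfrak b)_B;t)-\prod_{i=1}^r\frac1{1-t^{d_i}} .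
\]
In particular the right side has nonnegative coefficients. It is $0$ if and only if $\mathfrak g$ is of type AC. So $\varphi$ is always surjective, and it is bijective exactly in type AC.
\end{corollary}

\begin{proof}
By Theorem~\ref{thm:section}, $\mathrm{Sy}(\mathfrak b)/\ker\varphi\cong Y(\mathfrak g)$ as graded spaces, which gives the formula. The statement on type AC is the theorem of Joseph and Fauquant-Millet \cite{JFM} that $\ker\varphi=0$ exactly in type AC.
\end{proof}

\begin{thebibliography}{9}
\bibitem{JFM} Joseph and Fauquant-Millet, 2008.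
\bibitem{Talk} \emph{Semicentre Of Parabolic Subalgebras}, \url{http://imsc.uni-graz.at/baur/AGIT/Talks/ExposeAscona.pdf}.
\end{thebibliography}

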